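# T-points exist in ZFC: independent sets that meet, and a filter glued from finite blocks

## Ultrafilters, thin sets and T-points

Throughout, $\omega=\{0,1,2,\dots\}$, a natural number $N$ is identified with $\{0,\dots,N-1\}$, and we work in ZFC.

**Definition 1 (filters).** A *filter* on $\omega$ is a nonempty family of subsets of $\omega$ closed under supersets and finite intersections. It is *proper* if it omits $\emptyset$. An *ultrafilter* is a proper filter that contains $X$ or $\omega\setminus X$ for every $X\subseteq\omega$. It is *free* if it contains all cofinite sets.

Three textbook facts are used all the time. A *centered* family (all finite intersections nonempty) generates a proper filter, and every proper filter extends to an ultrafilter. If a finite union of sets lies in an ultrafilter, one of the sets does. Every member of a free ultrafilter is infinite.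

**Example 1.** The sets $X$ with $|X\cap N|/N\to 1$ form a proper filter $\mathcal D$ that contains the cofinite sets. Call an ultrafilter $\mathcal U\supseteq\mathcal D$ a *density ultrafilter*. It is free, and it contains no set of density zero, since the complement of such a set is in $\mathcal D$.

**Definition 2 (P-point).** A free ultrafilter $\mathcal U$ on $\omega$ is a *P-point* if for every partition $\mathcal P$ of $\omega$ either some block of $\mathcal P$ is in $\mathcal U$, or there is $U\in\mathcal U$ with $U\cap P$ finite for each $P\in\mathcal P$.

**Example 2 (limits are not P-points).** Let $P_0,P_1,\dots$ be a partition of $\omega$ into infinite sets, let $p_i$ be a free ultrafilter with $P_i\in p_i$, and let $\mathcal V$ be a free ultrafilter on $\omega$. Put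
$$p_{\mathcal V}=\{X\subseteq\omega:\ \{i: X\in p_i\}\in\mathcal V\}.$$
This is an ultrafilter: closure under supersets and intersections is inherited, $\emptyset\notin p_{\mathcal V}$, and the index sets of $X$ and of $\omega\setminus X$ are complementary, so exactly one of them is in $\mathcal V$. It is free, because every cofinite set is in all the $p_i$. No $P_i$ is in $p_{\mathcal V}$, since $\{i':P_i\in p_{i'}\}=\{i\}\notin\mathcal V$. If $U\in p_{\mathcal V}$, then $U\in p_i$ for some $i$, so $U\cap P_i\in p_i$ is infinite. Thus the partition $\{P_i\}$ shows that $p_{\mathcal V}$ is not a P-point.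

**Definition 3 (Q-point).** A free ultrafilter $\mathcal U$ on $\omega$ is a *Q-point* if for every partition $\mathcal P$ of $\omega$ into finite sets there is $U\in\mathcal U$ with $|U\cap P|\le 1$ for each $P\in\mathcal P$.

**Example 3.** A density ultrafilter is not a Q-point. Take the partition into $\{0\}$ and the intervals $[2^i,2^{i+1})$: a set that meets each block in at most one point has at most $i+2$ elements below $2^{i+1}$, so it has density zero.

**Definition 4 (T-point).** Let $G$ be a countable group of permutations of $\omega$. Call $U\subseteq\omega$ *$G$-thin* if for each $g\in G$ the set $\{x\in U: gx\ne x,\ gx\in U\}$ is finite. A free ultrafilter $\mathcal U$ is a *T-point* if for every countable group $G$ of permutations of $\omega$ it contains a $G$-thin set.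

**Example 4.** Let $x\oplus a$ denote addition of binary expansions without carry. The maps $x\mapsto x\oplus a$, $a\in\omega$, form a countable group $G_\oplus$ of permutations of $\omega$. If $a<2^k$, then $x$ and $x\oplus a$ lie in the same block $[m2^k,(m+1)2^k)$, and two distinct points of such a block differ by $\oplus\, a$ for some $1\le a<2^k$. Hence $U$ is $G_\oplus$-thin if and only if, for each $k$, only finitely many of the blocks $[m2^k,(m+1)2^k)$ contain two points of $U$. For instance $\{2^i:i\in\omega\}$ is $G_\oplus$-thin, because the powers of $2$ that are at least $2^k$ are distinct multiples of $2^k$. On the other hand, a $G_\oplus$-thin set satisfies $|U\cap N|\le C_k+N/2^k+1$ for each $k$, so it has density zero. Therefore no density ultrafilter is a T-point.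

**Definition 5 (graphs).** Graphs are simple and undirected. A set is *independent* in $\Gamma$, or $\Gamma$-independent, if it contains no edge of $\Gamma$. A graph is *locally finite* if all degrees are finite. $\Gamma[B]$ is the graph induced on $B$. For $h:\omega\to[1,\infty)$ let $\mathcal G_h$ be the set of all graphs $\Gamma$ on $\omega$ with $\deg_\Gamma(x)\le h(x)$ for every $x$.

**Example 5.** If $h$ is constantly $1$, then $\mathcal G_h$ consists of the matchings, that is, of the families of pairwise disjoint pairs. The graph with edges $\{2i,2i+1\}$ is one. The even numbers are independent in it, and so are the odd numbers.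

It is known that each P-point and each Q-point is a T-point, and that under the Continuum Hypothesis (CH) there is a T-point that is neither. The article "Thin Ultrafilters" (doi:10.1215/00294527-1626536) says: "We do not know if $T$-points exist in ZFC without additional set-theoretical assumptions." So the question is:

*Does ZFC alone prove that there is a T-point on $\omega$?*

The answer is yes, and these notes prove it. ZFC even proves that there are $2^{2^{\aleph_0}}$ T-points that are neither P-points nor Q-points.

## One permutation at a time, and the recursion that CH allows

**A single permutation costs nothing.** Let $g$ be a permutation. The graph with edges $\{x,gx\}$, $gx\neq x$, has degrees at most $2$, so it can be colored greedily along $0,1,2,\dots$ with three colors. One color class lies in any given ultrafilter, and it contains no pair $\{x,gx\}$ with $gx\ne x$. So for a group $G=\{g_0,g_1,\dots\}$ every ultrafilter $\mathcal U$ contains sets $U_n$ that are independent for the graph of $g_n$. The same goes for any finite set of permutations, by intersecting. The difficulty is to find one $U\in\mathcal U$ that serves all $g_n$, up to finite errors.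

**P-points do this.** Replace $U_n$ by $U_0\cap\dots\cap U_n$ and partition $\omega$ into $\omega\setminus U_0$, the sets $U_n\setminus U_{n+1}$, and $\bigcap_nU_n$ (drop empty blocks). Each block except possibly $\bigcap_n U_n$ is disjoint from some $U_n$, so it is not in $\mathcal U$. If $U=\bigcap_nU_n\in\mathcal U$, this $U$ works. Otherwise a P-point contains $U$ with finite trace on each block, so $U\setminus U_n$ is finite for each $n$. If $x,g_nx\in U$ and $g_nx\ne x$, then $x$ or $g_nx$ lies in the finite set $U\setminus U_n$, which leaves finitely many $x$. So $U$ is $G$-thin. But this needs a P-point to start with.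

**Recursion.** The natural attempt to build a T-point is to list all countable permutation groups $G_\alpha$ and all subsets $X_\alpha$ of $\omega$, $\alpha<2^{\aleph_0}$, and to build an increasing chain of filters. At stage $\alpha$ we decide $X_\alpha$ and add a $G_\alpha$-thin set. Under CH the filter at each stage is generated by countably many sets, so there is an infinite $S$ almost contained in each of its members. Inside $S$ choose $x_0<x_1<\cdots$ with $x_m\ne g_i^{\pm1}x_l$ for all $l<m$, $i\le m$. If $x_a$ and $x_b=g_nx_a\neq x_a$ are both chosen points, then $\max(a,b)<n$. So $\{x_m\}$ is $G_\alpha$-thin and can be added.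

Without CH, after $\omega_1$ stages the filter has uncountably many generators, and the set $S$ need not exist. Worse, there are proper filters that admit no thin set at all: by Example 4 every $G_\oplus$-thin set has density zero, so its complement is in the filter $\mathcal D$ of Example 1, and no $G_\oplus$-thin set can be added to $\mathcal D$. Nothing in the recursion prevents it from running into a filter of this kind.

So we give up adding the sets one after another. We look for a rule that assigns to every group a thin set, all at once, such that any finitely many assigned sets have infinite intersection.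

## One graph for a whole countable group

A group imposes infinitely many conditions, each up to a finite error. The first move is to trade them for a single condition without error, at the price of a slowly growing degree.

**Lemma 1.** Let $h:\omega\to[1,\infty)$ be nondecreasing and unbounded, and let $\mathcal U$ be a free ultrafilter such that every $\Gamma\in\mathcal G_h$ has an independent set in $\mathcal U$. Then $\mathcal U$ is a T-point.

*Proof.* Let $G=\{g_0,g_1,\dots\}$ be a countable group of permutations, with repetitions allowed. Let $\Gamma$ be the graph whose edges are the pairs $\{x,g_nx\}$ with $n\in\omega$, $g_nx\ne x$ and $h(\min(x,g_nx))\ge 2(n+1)$. In other words, $g_n$ contributes edges only far enough out.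

A neighbor of $x$ has the form $g_nx$ or $g_n^{-1}x$ for some $n$ with $2(n+1)\le h(x)$, because $h$ is nondecreasing. There are at most $h(x)/2$ such $n$, so $\deg_\Gamma(x)\le h(x)$ and $\Gamma\in\mathcal G_h$. Let $U\in\mathcal U$ be $\Gamma$-independent.

Fix $g=g_n$ and suppose $x\in U$, $gx\ne x$, $gx\in U$. Then $\{x,gx\}$ is not an edge of $\Gamma$, so $\min(x,gx)$ lies in $K_n=\{z:h(z)<2(n+1)\}$. This set is finite, since $h$ is nondecreasing and unbounded. Hence $x\in K_n\cup g^{-1}K_n$, a finite set. So $U$ is $G$-thin. $\blacksquare$

Only the growth of $h$ to infinity matters here, and it may be as slow as we like. The goal is now the following.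

**Theorem A.** Let $h:\omega\to[1,\infty)$ satisfy $\log h(x)/\log x\to0$. There is a proper filter $F$ on $\omega$, containing all cofinite sets, such that every $\Gamma\in\mathcal G_h$ has an independent set belonging to $F$. Moreover, $F$ can be chosen so that every ultrafilter extending $F$ is a T-point. In particular, T-points exist in ZFC.

## Intersections of assigned independent sets: what size to aim for, and how

**The block plan.** Cut $\omega$ into consecutive finite intervals $B_1<B_2<\cdots$. For $\Gamma\in\mathcal G_h$ choose in each $B_j$ an independent set $A^j$ of the finite graph $\Gamma[B_j]$, and delete from it the points that have a neighbor in an earlier block. The union over $j$ is $\Gamma$-independent. If degrees are at most $d_j$ up to the end of $B_j$, and $N_j=\min B_j$, at most $d_jN_j$ points of $B_j$ are deleted. So inside each block we need an assignment of independent sets, with $k$-fold intersections so large that $k$ deletions cannot destroy them.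

**Why mere intersection is not enough.** A trivial assignment satisfies every intersection requirement: fix $v_j\in B_j$ and give every graph the set $\{v_j\}$. The deletions ruin it. Let $\Gamma$ have edges $v_{2i}v_{2i+1}$ and $\Gamma'$ edges $v_{2i-1}v_{2i}$ ($i\ge1$). Both are matchings. After deletion $\Gamma$ keeps $v_1$ and the $v_j$ with $j$ even, while $\Gamma'$ keeps the $v_j$ with $j$ odd. Their intersection is $\{v_1\}$, which is finite. So size is the whole matter.

**An upper bound.** Let $\Gamma\mapsto A_\Gamma$ be any assignment of independent sets to the graphs of maximum degree $\le d$ on an $n$-element set $V$. Then there are $\Gamma_1,\dots,\Gamma_k$ with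
$$\Big|\bigcap_{l\le k}A_{\Gamma_l}\Big|\le\Big\lceil \frac{n}{(d+1)^k}\Big\rceil .\tag{1}$$
To see this, put $C_0=V$. Given $C_{l-1}$, let $\Gamma_l$ be a disjoint union of cliques of size at most $d+1$ that partition $C_{l-1}$ into $\lceil|C_{l-1}|/(d+1)\rceil$ parts, and set $C_l=C_{l-1}\cap A_{\Gamma_l}$. An independent set has at most one point in each clique, so $|C_l|\le\lceil|C_{l-1}|/(d+1)\rceil$. Since $\lceil\lceil n/a\rceil/b\rceil=\lceil n/(ab)\rceil$ for positive integers $a,b$, (1) follows with $C_k=\bigcap_lA_{\Gamma_l}$. For fixed $k$ and $d$, then, intersections of size proportional to $n$ are the best one can hope for, and we shall get them.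

**Independent random choices fail.** For $L\subseteq V$ let
$$E_L(\Gamma)=\{x\in L:\ x\text{ has a }\Gamma\text{-neighbor in }L\}.$$
Then $L\setminus E_L(\Gamma)$ is $\Gamma$-independent, since a point of it with a neighbor in $L$ would be in $E_L(\Gamma)$. For example, for the path $0-1-2-3$ and $L=\{0,1,3\}$ we get $E_L=\{0,1\}$ and the independent set $\{3\}$. If $L$ is random of small density $p$, then $E_L(\Gamma)$ is expected to be much smaller than $L$: its expected size is at most $dp^2n$, against $pn$.

So one might let each $\Gamma$ draw its own random set $L_\Gamma$, independently. Take $d=1$, $k=2$, $n=2m$ and a fixed $p\le1/2$. The number $M$ of graphs of maximum degree $\le1$ is at least the number of perfect matchings,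
$$\frac{(2m)!}{2^mm!}=\prod_{i=1}^m\frac{m+i}2\ \ge\ \Big(\frac m2\Big)^m=\Big(\frac n4\Big)^{n/2}.$$
Two given sets $L_\Gamma,L_{\Gamma'}$ are disjoint with probability $(1-p^2)^n\ge e^{-2p^2n}$ (as $1-t\ge e^{-2t}$ for $0\le t\le\frac12$). Split the graphs into $\lfloor M/2\rfloor$ disjoint pairs. The probability that no pair gets disjoint sets is at most $\exp(-\lfloor M/2\rfloor e^{-2p^2n})\to0$. So the method really breaks down. Failure probabilities of order $e^{-cn}$ cannot compete with about $n^{dn}$ graphs.

**Few sets, many chances.** The way out is to draw only $n$ random sets $L_1,\dots,L_n$ and to let every graph select one of them. Now there are only $n^k$ different $k$-fold intersections $L_J$, and polynomially many events of probability $e^{-cn}$ are harmless. What must be shown is that every graph $\Gamma$ finds an index $i$ such that $E_{L_i}(\Gamma)$ is small inside all intersections of $L_i$ with $k-1$ others. One index fails with probability about $e^{-cn}$. There are $n$ indices, and if their failures were independent, all would fail with probability about $e^{-cn^2}$, which beats $n^{dn}$. The failures are not independent, because whether $i$ fails depends on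 the other $L_j$. Turán's theorem will repair this.

## Any $k$ of the assigned sets meet in proportionally many points

We use three textbook facts. $\log$ is the natural logarithm, and $\sqrt n>\log n$ for all $n\ge1$ (the maximum of $\log t/\sqrt t$ is $2/e<1$).

*Hoeffding's inequality:* if $S$ is a sum of $n$ independent random variables with values in $[0,1]$ and $s\ge 0$, then $\mathbb P(S\le\mathbb ES-s)$ and $\mathbb P(S\ge\mathbb ES+s)$ are both at most $e^{-2s^2/n}$.

*McDiarmid's bounded differences inequality:* if $X$ is a function of $n$ independent variables, and changing one variable changes $X$ by at most $b$, then $\mathbb P(X\ge\mathbb EX+s)\le e^{-2s^2/(nb^2)}$.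

*Turán's theorem:* a graph on $n$ vertices with at most $tn/2$ edges has an independent set of size at least $n/(t+1)$. (In a random order of the vertices, those that precede all their neighbors form an independent set of expected size $\sum_v 1/(\deg v+1)$, and convexity gives the bound.)

**Lemma 2.** Let $k,d\ge1$, $Q=16kd$, $p=1/Q$, $n\ge Q^{4k+8}$, $|V|=n$. To every graph $\Gamma$ on $V$ of maximum degree $\le d$ one can assign a $\Gamma$-independent set $A_\Gamma\subseteq V$ so that for all such $\Gamma_1,\dots,\Gamma_k$
$$|A_{\Gamma_1}\cap\dots\cap A_{\Gamma_k}|\ \ge\ p^kn/4 .$$

*Proof.* Write $[n]=\{1,\dots,n\}$. Let $L_1,\dots,L_n\subseteq V$ be independent random sets, each containing each vertex independently with probability $p$. For $J\subseteq[n]$ put $L_J=\bigcap_{i\in J}L_i$, with $L_\emptyset=V$. From $n\ge Q^{4k+8}$,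
$$\sqrt n\ \ge\ Q^{2k+4}.\tag{2}$$

**Step 1: the sizes of the intersections $L_J$.** This step shows that, with probability more than $3/4$, all intersections have about their expected sizes.

The size $|L_J|$ is a sum of $n$ independent indicators of mean $p^{|J|}$. Hoeffding's inequality gives, for $|J|=k$ with $s=p^kn/2$,
$$\mathbb P\big(|L_J|<p^kn/2\big)\le e^{-p^{2k}n/2},$$
and for $|J|=k-1$ with $s=p^{k-1}n$,
$$\mathbb P\big(|L_J|>2p^{k-1}n\big)\le e^{-2p^{2k-2}n}\le e^{-p^{2k}n/2}$$
(for $k=1$ this probability is $0$). There are at most $n^k+n^{k-1}\le2n^k$ such sets $J$, so some such event occurs with probability at most $2n^ke^{-p^{2k}n/2}$. By (2), $p^{2k}n=Q^{-2k}\sqrt n\,\sqrt n\ge Q^4\sqrt n\ge Q^4\log n$. So the probability is at most $2n^{k-Q^4/2}$. Since $Q^4\ge16^4k$, the exponent is at most $k-\frac12 16^4k<-1$, and as $n\ge 16^{12}$ the probability is less than $1/4$.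

**Step 2: what makes an index bad for a graph.** This step fixes the property that a selected index must avoid. Let $\Gamma$ have maximum degree $\le d$. For $i\in J\subseteq[n]$, $|J|=k$, call $(i,J)$ *$\Gamma$-bad* if
$$|L_{J\setminus\{i\}}|\le2p^{k-1}n\quad\text{and}\quad|E_{L_i}(\Gamma)\cap L_{J\setminus\{i\}}|>\frac{p^kn}{4k}.\tag{3}$$
Call $i$ *$\Gamma$-bad* if $(i,J)$ is $\Gamma$-bad for some $J$. The first condition in (3) is there for the expectation bound in Step 4. By Step 1 it will cost nothing at the end. Steps 3 to 5 prove
$$\mathbb P\big(\exists\,\Gamma:\ \text{all }i\in[n]\text{ are }\Gamma\text{-bad}\big)<1/4.\tag{4}$$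

**Step 3: decoupling the indices.** This step finds many indices whose witnesses do not involve each other. Suppose all $i$ are $\Gamma$-bad, witnessed by $J_i\ni i$. Join $i\ne j$ in $[n]$ if $j\in J_i$ or $i\in J_j$. Each $i$ is responsible for at most $k-1$ edges, so there are at most $(k-1)n$ edges. Turán's theorem with $t=2(k-1)$ gives an independent set $I\subseteq[n]$ with $|I|\ge n/(2k-1)$. Independence means $J_i\cap I=\{i\}$ for $i\in I$.

So the event in (4) is contained in the union, over all triples $(\Gamma,I,(J_i)_{i\in I})$ with $|I|\ge n/(2k-1)$, $|J_i|=k$ and $J_i\cap I=\{i\}$ for $i\in I$, of the events "all $(i,J_i)$, $i\in I$, are $\Gamma$-bad". There are at most $n^{dn}$ graphs $\Gamma$ (each vertex lists $d$ vertices, listing itself for "none") and at most $2^nn^{(k-1)n}$ choices of $(I,(J_i)_{i\in I})$.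

**Step 4: one triple.** This step bounds the probability for a fixed triple by $e^{-cn|I|}$. Condition on $(L_j)_{j\notin I}$. Since $J_i\setminus\{i\}$ is disjoint from $I$, the sets $M_i=L_{J_i\setminus\{i\}}$, $i\in I$, are now determined. The $L_i$, $i\in I$, are still independent with their old distribution, and the event "$(i,J_i)$ is $\Gamma$-bad" depends on $L_i$ only. So these events, $i\in I$, are conditionally independent.

Fix $i\in I$. If $|M_i|>2p^{k-1}n$, the event is impossible. Otherwise let $X=|E_{L_i}(\Gamma)\cap M_i|$. For each vertex $x$, the probability that $x\in L_i$ and some neighbor of $x$ is in $L_i$ is at most $p\cdot dp$. Hence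
$$\mathbb EX\le|M_i|\,dp^2\le2dp^{k+1}n=\frac{2d}{16kd}\,p^kn=\frac{p^kn}{8k}.$$
Changing the membership of one vertex $v$ in $L_i$ can change the status only of $v$ and its neighbors, so it changes $X$ by at most $d+1$. McDiarmid's inequality with $s=p^kn/(8k)$ and $b=d+1$ gives
$$\mathbb P\Big(X>\frac{p^kn}{4k}\Big)\le\exp\Big(-\frac{2(p^kn/8k)^2}{n(d+1)^2}\Big)=e^{-cn},\qquad c=\frac{p^{2k}}{32k^2(d+1)^2}.$$
By conditional independence all $(i,J_i)$, $i\in I$, are $\Gamma$-bad with conditional probability at most $e^{-cn|I|}\le e^{-cn^2/(2k-1)}$. The bound does not depend on the condition, so it holds unconditionally.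

**Step 5: the union bound.** This step proves (4). From $(d+1)^2\le4d^2$, $2k-1\le2k$ and $Q^3=4096k^3d^3$,
$$\frac c{2k-1}\ge\frac{Q^{-2k}}{256k^3d^2}\ge Q^{-2k-3}.$$
So the probability in (4) is at most
$$\exp\Big(n\big[d\log n+\log2+(k-1)\log n-nQ^{-2k-3}\big]\Big).$$
Here $d+k-1\le kd$ because $(k-1)(d-1)\ge0$. By (2), $nQ^{-2k-3}\ge Q\sqrt n\ge16kd\log n$. The bracket is therefore at most $\log2-15kd\log n\le\log2-15\log n$, and as $n\ge 16^{12}$ the probability is less than $1/4$.

**Step 6: the assignment.** This step fixes one outcome and reads off the sets. By Steps 1 and 5 there are sets $L_1,\dots,L_n$ such that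

- $|L_J|\ge p^kn/2$ whenever $|J|=k$;
- $|L_J|\le2p^{k-1}n$ whenever $|J|=k-1$;
- each $\Gamma$ of maximum degree $\le d$ has an index $i(\Gamma)$ that is not $\Gamma$-bad.

Put $A_\Gamma=L_{i(\Gamma)}\setminus E_{L_{i(\Gamma)}}(\Gamma)$, a $\Gamma$-independent set. Given $\Gamma_1,\dots,\Gamma_k$, choose $J\subseteq[n]$ with $|J|=k$ that contains $i(\Gamma_1),\dots,i(\Gamma_k)$. (If some of these indices coincide, fill up arbitrarily.) For each $l$ write $i=i(\Gamma_l)$. Since $(i,J)$ is not $\Gamma_l$-bad and the first condition in (3) holds by the second item, the second condition fails:
$$|E_{L_i}(\Gamma_l)\cap L_J|\le|E_{L_i}(\Gamma_l)\cap L_{J\setminus\{i\}}|\le\frac{p^kn}{4k}.$$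
The set $\bigcap_lA_{\Gamma_l}$ contains $L_J$ minus these $k$ exceptional sets, so
$$\Big|\bigcap_lA_{\Gamma_l}\Big|\ge|L_J|-k\cdot\frac{p^kn}{4k}\ge\frac{p^kn}4.\qquad\blacksquare$$

Compare with (1): the best guaranteed size of a $k$-fold intersection lies between $\frac14(16kd)^{-k}n$ (for $n\ge(16kd)^{4k+8}$) and $\lceil n/(d+1)^k\rceil$. So for fixed $k$ Lemma 2 has the right order in $n$ and $d$.

## Gluing blocks of rapidly growing size: proof of Theorem A

**Step 1: normalizing $h$.** We want $h$ nondecreasing and unbounded. Replace $h(x)$ by $\max_{y\le x}h(y)+\log(x+3)$. This is nondecreasing, unbounded and at least the old $h(x)$, so $\mathcal G_h$ only gets larger. The growth condition survives. Given $\varepsilon>0$ there are constants $C,C'$ with $h(y)\le C(y+1)^\varepsilon$ and $\log(y+3)\le C'(y+1)^\varepsilon$ for all $y$. So the new function is at most $(C+C')(x+1)^\varepsilon$, and the upper limit of its logarithm over $\log x$ is at most $\varepsilon$.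

**Step 2: choosing the blocks.** Each block must be long enough for Lemma 2 with $k=j$, and for its intersections to outweigh the deletions. Choose recursively consecutive finite intervals $B_1<B_2<\cdots$ partitioning $\omega$. Write
$$N_j=\min B_j=\Big|\bigcup_{i<j}B_i\Big|,\quad n_j=|B_j|,\quad d_j=\lfloor h(\max B_j)\rfloor,\quad Q_j=16jd_j,$$
and require
$$(\alpha)\ \ n_j\ge Q_j^{4j+8},\qquad\qquad(\beta)\ \ \frac{n_j}{4Q_j^{\,j}}\ge j\,d_jN_j+j^2.$$
Note that $d_j$ depends on $n_j$, so we must check that this is possible. Fix $j$ and $N_j$ and let $n_j=n\to\infty$. Then $d_j\le h(N_j+n-1)$, and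
$$\frac{\log h(N_j+n-1)}{\log n}=\frac{\log h(N_j+n-1)}{\log(N_j+n-1)}\cdot\frac{\log(N_j+n-1)}{\log n}\to0,$$
so $d_j=n^{o(1)}$. Therefore $Q_j^{4j+8}=n^{o(1)}$ and $4Q_j^{\,j}(jd_jN_j+j^2)=n^{o(1)}$ as well, and $(\alpha)$ and $(\beta)$ hold for all large $n$. This is where the growth hypothesis on $h$ is used.

By $(\alpha)$, Lemma 2 with $k=j$, $d=d_j$, $V=B_j$ gives an assignment $\Delta\mapsto A^j_\Delta$ for graphs $\Delta$ on $B_j$ of maximum degree $\le d_j$, such that any $j$ of the assigned sets have at least $n_j/(4Q_j^{\,j})$ common points. Fix one such assignment for each $j$.

**Step 3: the sets $A_\Gamma$.** This step defines the independent set of a graph on all of $\omega$. Let $\Gamma\in\mathcal G_h$. The graph $\Gamma[B_j]$ has maximum degree $\le d_j$, since $h$ is nondecreasing and degrees are integers. Put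
$$A_\Gamma=\bigcup_{j\ge1}\Big(A^j_{\Gamma[B_j]}\setminus R^j_\Gamma\Big),\qquad R^j_\Gamma=\Big\{y\in B_j:\ y\text{ has a }\Gamma\text{-neighbor in }\bigcup_{i<j}B_i\Big\}.$$
$A_\Gamma$ is $\Gamma$-independent. It contains no edge inside a block, because $A^j_{\Gamma[B_j]}$ is independent. If $xy$ is an edge with $x\in B_i$, $y\in B_j$, $i<j$, then $y\in R^j_\Gamma$, so $y\notin A_\Gamma$. Moreover, every point of $R^j_\Gamma$ is a neighbor of some $x<N_j$, so
$$|R^j_\Gamma|\le\sum_{x<N_j}\deg_\Gamma(x)\le d_jN_j.$$

**Step 4: finite intersections are infinite.** This step produces the filter. Let $\Gamma_1,\dots,\Gamma_m\in\mathcal G_h$ and $j\ge m$. Repeat graphs so as to get a list of length $j$. The sets $A^j_{\Gamma_l[B_j]}$ have at least $n_j/(4Q_j^{\,j})$ common points, and we delete at most $m\,d_jN_j$ of them. By $(\beta)$,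
$$\Big|B_j\cap\bigcap_{l\le m}A_{\Gamma_l}\Big|\ \ge\ \frac{n_j}{4Q_j^{\,j}}-m\,d_jN_j\ \ge\ j^2.\tag{5}$$
Since this holds for all $j\ge m$, the sets $A_\Gamma$, $\Gamma\in\mathcal G_h$, together with the cofinite sets generate a proper filter $F$. Every $\Gamma\in\mathcal G_h$ has the independent set $A_\Gamma\in F$.

**Step 5: T-points.** Let $\mathcal U$ be an ultrafilter extending $F$. It is free, since $F$ contains the cofinite sets, and every $\Gamma\in\mathcal G_h$ has the independent set $A_\Gamma\in\mathcal U$. As $h$ is nondecreasing and unbounded, Lemma 1 says that $\mathcal U$ is a T-point. A proper filter extends to an ultrafilter, so T-points exist. (For this last sentence one may start with the constant function $h=1$.) $\blacksquare$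

## An $F_\sigma$ filter and $2^{2^{\aleph_0}}$ T-points

Subsets of $\omega$ are points of the compact space $2^\omega$, graphs on $\omega$ are points of the compact space $2^{[\omega]^2}$, and a set is $F_\sigma$ if it is a countable union of closed sets. For instance, the filter of cofinite sets is countable, so it is $F_\sigma$ in $2^\omega$. The ultrafilters on $\omega$ form the space $\beta\omega$, in which the sets $\{\mathcal U:X\in\mathcal U\}$, $X\subseteq\omega$, are a base of clopen sets.

**Definition 6.** A free ultrafilter $\mathcal U$ is *rapid* if for every $f:\omega\to\omega$ there is $U\in\mathcal U$ with $|U\cap f(j)|\le j$ for all $j$. It is a *weak P-point* if it is not in the closure of any countable set of other free ultrafilters.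

**Example 6.** A density ultrafilter is not rapid: if $|U\cap2^j|\le j$ for all $j$, then $U$ has density zero. The ultrafilter $p_{\mathcal V}$ of Example 2 is not a weak P-point. Indeed every $X\in p_{\mathcal V}$ lies in some $p_i$, so $p_{\mathcal V}$ is in the closure of $\{p_i:i\in\omega\}$, and $p_{\mathcal V}\ne p_i$ because $P_i\in p_i\setminus p_{\mathcal V}$.

Keep $h$ (nondecreasing, unbounded), $F$ and the blocks $B_j$ from the previous section.

**Theorem B (ZFC).** (i) $F$ is an $F_\sigma$ subset of $2^\omega$, so the set of T-points contains the nonempty closed set of all ultrafilters extending one $F_\sigma$ filter. (ii) There are $2^{2^{\aleph_0}}$ T-points that are neither P-points nor Q-points. They can moreover be taken non-rapid and not weak P-points (each lies in the closure of a countable set of other free ultrafilters, themselves T-points).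

*Proof of (i).* The set $\mathcal G_h$ is closed in $2^{[\omega]^2}$, because $\deg_\Gamma(x)>h(x)$ is witnessed by finitely many edges. So $\mathcal G_h$ is compact. The map $\Gamma\mapsto A_\Gamma$ is continuous, because $A_\Gamma\cap B_j$ depends only on $\Gamma$ restricted to the finite set $\bigcup_{i\le j}B_i$. For $m\ge 1$ and $t\in\omega$ consider
$$\mathcal C_{m,t}=\Big\{X:\ \exists\,\Gamma_1,\dots,\Gamma_m\in\mathcal G_h\ \ \Big(\bigcap_{l\le m}A_{\Gamma_l}\Big)\setminus t\subseteq X\Big\}.$$
The set of tuples $(\Gamma_1,\dots,\Gamma_m,X)$ with this inclusion is closed in $\mathcal G_h^m\times2^\omega$: for each $z\ge t$, the condition "if $z\in\bigcap_lA_{\Gamma_l}$ then $z\in X$" is clopen. So $\mathcal C_{m,t}$ is the projection of a compact set, hence compact. By the definition of $F$ as a generated filter, $F=\bigcup_{m\ge1,\,t}\mathcal C_{m,t}$, which is $F_\sigma$. The ultrafilters extending $F$ form the set $\bigcap_{X\in F}\{\mathcal U:X\in\mathcal U\}$, which is closed and nonempty and consists of T-points by Theorem A.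

*Proof of (ii).* **Step 1: a larger filter that excludes sparse sets.** We enlarge $F$ so that no extension can be rapid or a Q-point. Let
$$\mathcal W=\{W\subseteq\omega:\ |W\cap B_j|\le j\text{ for all }j\ge1\},$$
and let $F'$ be generated by $F$ and the sets $\omega\setminus W$, $W\in\mathcal W$. By (5), the set $\bigcap_{l\le m}A_{\Gamma_l}\setminus(W_1\cup\dots\cup W_r)$ has at least $j^2-rj>0$ points in $B_j$ for all $j>\max(m,r)$. Removing finitely many further points affects only finitely many blocks. So every member of $F'$ meets all but finitely many $B_j$. In particular $F'$ is proper.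

**Step 2: limits of T-points.** We produce one ultrafilter for each free ultrafilter $\mathcal V$. Partition $\{1,2,\dots\}$ into infinite sets $J_0,J_1,\dots$ and put $P_i=\bigcup_{j\in J_i}B_j$. The $P_i$ are infinite and partition $\omega$. By Step 1 every member of $F'$ meets $P_i$, so $F'\cup\{P_i\}$ is centered. Let $p_i$ be an ultrafilter extending it. For a free ultrafilter $\mathcal V$ form $p_{\mathcal V}$ as in Example 2. Each member of $F'$ is in all the $p_i$, so $p_{\mathcal V}\supseteq F'\supseteq F$. By Theorem A, $p_{\mathcal V}$ and all $p_i$ are T-points.

**Step 3: the properties that fail.** By Example 2, $p_{\mathcal V}$ is not a P-point. By Example 6 it is not a weak P-point, as witnessed by the countable set $\{p_i\}$ of T-points. It is not a Q-point: a set that meets each $B_j$ in at most one point is in $\mathcal W$, so its complement is in $p_{\mathcal V}$. It is not rapid: put $f(j)=N_{j+1}$. Since $B_j\subseteq N_{j+1}$, a set $U$ with $|U\cap f(j)|\le j$ for all $j$ is in $\mathcal W$, so $U\notin p_{\mathcal V}$.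

**Step 4: counting.** We show that $\mathcal V\mapsto p_{\mathcal V}$ is injective. Let $S\in\mathcal V\setminus\mathcal V'$ and $X=\bigcup_{i\in S}P_i$. Then $X\in p_i$ exactly when $i\in S$, because the $P_i$ are disjoint and $P_i\in p_i$. Hence $X\in p_{\mathcal V}\setminus p_{\mathcal V'}$. There are $2^{2^{\aleph_0}}$ free ultrafilters $\mathcal V$ on $\omega$, by a textbook theorem, so there are $2^{2^{\aleph_0}}$ such T-points. $\blacksquare$

## Graph forms of T-points and Q-points

**Proposition C.** Let $\mathcal U$ be a free ultrafilter on $\omega$.
(i) $\mathcal U$ is a T-point iff for every sequence $(\Gamma_n)$ of graphs on $\omega$, each of finite maximum degree, some $U\in\mathcal U$ contains only finitely many edges of each $\Gamma_n$.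
(ii) $\mathcal U$ is a Q-point iff every locally finite graph on $\omega$ has an independent set in $\mathcal U$.

*Proof.* **(i), from graphs to groups.** Given $G=\{g_0,g_1,\dots\}$, apply the condition to the graphs $\Gamma_n=\{\{x,g_nx\}:g_nx\ne x\}$, which have degrees at most $2$. If $U$ contains finitely many edges of $\Gamma_n$, then only finitely many $x\in U$ satisfy $g_nx\neq x$, $g_nx\in U$, since each such $x$ is an endpoint of one of these edges.

**(i), from groups to graphs.** We turn each graph into finitely many involutions. A graph of maximum degree $d\ge1$ is a union of $2d-1$ matchings: enumerate the edges and color them greedily, noting that each edge meets at most $2d-2$ others. (For $d=0$ there are no edges.) Each matching is the set of nontrivial orbits of an involution of $\omega$. All the involutions obtained from all $\Gamma_n$ generate a countable group. A thin set $U\in\mathcal U$ for this group contains only finitely many edges of each matching, hence of each $\Gamma_n$.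

**(ii), from graphs to partitions.** Given a partition into finite sets, make each block a clique. The graph is locally finite, and an independent set meets each block in at most one point.

**(ii), from partitions to graphs.** Let $\Gamma$ be locally finite. Choose consecutive finite intervals $I_0<I_1<\cdots$ partitioning $\omega$, where $I_{i+1}$ is so long that all neighbors of points of $I_0\cup\dots\cup I_i$ lie in $I_0\cup\dots\cup I_{i+1}$. Then every edge lies in some $I_i\cup I_{i+1}$. Choose $U\in\mathcal U$ meeting each $I_{2i}\cup I_{2i+1}$ in at most one point, and $U'\in\mathcal U$ meeting $I_0$ and each $I_{2i+1}\cup I_{2i+2}$ in at most one point. An edge inside $I_i\cup I_{i+1}$ is not contained in $U$ if $i$ is even, and not in $U'$ if $i$ is odd. So $U\cap U'\in\mathcal U$ is independent. $\blacksquare$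

By (ii) and Lemma 1, every Q-point is a T-point, since for any $h$ the graphs in $\mathcal G_h$ are locally finite.

## Locally finite graphs are out of reach

**Remark 1 (the degree bound in Theorem A).** In Theorem A, "$\Gamma\in\mathcal G_h$" cannot be replaced in ZFC by "$\Gamma$ locally finite". By Proposition C(ii), an ultrafilter extending such a filter would be a Q-point, and it is consistent that there are none (A. W. Miller, *There are no Q-points in Laver's model for the Borel conjecture*, Proc. AMS 78 (1980)).

**Remark 2 (definable filters).** No $F_\sigma$ proper filter $F$ containing the cofinite sets, and indeed no meager one, can serve all locally finite graphs. First, an $F_\sigma$ proper filter containing the cofinite sets is meager. If one of its closed pieces had nonempty interior, it would contain all sets with some prescribed finite initial part, in particular a finite set, and then $F$ would contain $\emptyset$. Now let $F$ be meager. By Talagrand's theorem there is a partition of $\omega$ into finite intervals $I_0<I_1<\cdots$ such that every $X\in F$ meets all but finitely many $I_n$. Join every point of $I_{2n}$ to every point of $I_{2n+1}$, for all $n$.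 This graph is locally finite, and every $X\in F$ contains infinitely many of its edges, so no independent set is in $F$. The filter of Theorem B(i) is $F_\sigma$, so it is subject to this limit.
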